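\title{A productively $\alpha_4$-Fr\'echet space that is not an $\alpha_3$-space}

\begin{abstract}
We prove in ZFC that there is a countable regular space with a single non-isolated point whose product with every $\alpha_4$-Fr\'echet space is Fr\'echet, but which is not an $\alpha_3$-space. There is also a compact separable example, and all finite powers of the two examples have the same two properties. The proof has two parts. A criterion in terms of ideals decides when a countable space with one non-isolated point is productively $\alpha_4$-Fr\'echet. The ideal of the example is generated by an almost disjoint family on $\omega\times\omega$, whose members are attached to distinct branches of a tree obtained by iterating a scale of length $\mathfrak b$.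
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are regular and $T_1$. A space $X$ is \emph{Fr\'echet} (Fr\'echet--Urysohn, $FU$) if whenever $x$ is in the closure of a set $A\subseteq X$, there are points $a_n\in A$ with $a_n\to x$. This property passes to subspaces but not to products: Example~\ref{ex:fan} recalls a countable Fr\'echet space whose product with a convergent sequence is not Fr\'echet. The obstacle is diagonalization. To find a sequence in $A\subseteq X\times Y$ converging to $(x,y)$, one typically has countably many sequences converging to $y$ in $Y$, each suited to one approximation of $x$, and one must run across them with a single sequence.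

Arhangel'skii's $\alpha_i$-properties measure how well this can be done. In their definition, a \emph{sequence converging to $x$} is a countably infinite set $S\subseteq X\setminus\{x\}$ such that every neighborhood of $x$ contains all but finitely many points of $S$. A point $x\in X$ is an \emph{$\alpha_i$-point} ($i=1,2,3,4$) if for every family $\{S_n:n\in\omega\}$ of sequences converging to $x$ there is a sequence $S$ converging to $x$ such that
\begin{itemize}
\item[($\alpha_1$)] $S_n\setminus S$ is finite for every $n$;
\item[($\alpha_2$)] $S\cap S_n$ is infinite for every $n$;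
\item[($\alpha_3$)] $S\cap S_n$ is infinite for infinitely many $n$;
\item[($\alpha_4$)] $S\cap S_n\neq\emptyset$ for infinitely many $n$.
\end{itemize}
Each condition implies the next. A space is an \emph{$\alpha_i$-space} if all its points are $\alpha_i$-points, and it is \emph{$\alpha_i$-$FU$} if it is a Fr\'echet $\alpha_i$-space. A space $X$ is \emph{productively $\alpha_4$-$FU$} if $X\times Y$ is Fr\'echet for every $\alpha_4$-$FU$ space $Y$. The following problem is posed in \cite{PFS}.

\begin{quote}
\textbf{Problem.} Is there, in ZFC, a productively $\alpha_4$-$FU$ space that is not an $\alpha_3$-space?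
\end{quote}

Three facts, proved in Section~\ref{sec:products}, put the problem in context. First, a space $Y$ is $\alpha_4$-$FU$ exactly when $Y\times(\omega+1)$ is Fr\'echet. So if $X$ contains a sequence converging to one of its points, then $X\times Y$ can be Fr\'echet only for $\alpha_4$-$FU$ spaces $Y$, and a productively $\alpha_4$-$FU$ space is as productive as such a space can be. Second, a productively $\alpha_4$-$FU$ space is itself $\alpha_4$-$FU$, so $\alpha_3$ is the first property on the list that can fail. Third, the examples that come to mind do not fail it: first countable spaces, bisequential spaces and one-point compactifications of discrete spaces are productively $\alpha_4$-$FU$, and they are all $\alpha_3$. One would therefore guess that productivity lifts $\alpha_4$ to $\alpha_3$. It does not, and the answer to the problem is yes.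

Put $D=\omega\times\omega$, and call the sets $C_n=\{n\}\times\omega$ the \emph{columns} of $D$.

\begin{theorem}\label{thm:A}
ZFC proves that there is a countable regular $T_1$ space $X=D\cup\{\infty\}$, all points of $D$ being isolated, such that $X\times Y$ is Fr\'echet for every $\alpha_4$-$FU$ space $Y$, and $\infty$ is not an $\alpha_3$-point. The witness is $\{C_n:n\in\omega\}$: each $C_n$ converges to $\infty$, but every sequence converging to $\infty$ meets all but finitely many $C_n$ in a finite set.
\end{theorem}

\begin{theorem}\label{thm:B}
ZFC proves that there is a compact Hausdorff separable space $K$ that is productively $\alpha_4$-$FU$ but not $\alpha_3$.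
\end{theorem}

\begin{corollary}\label{cor:powers}
All finite powers $X^m$ and $K^m$ $(m\ge1)$ of these two spaces are productively $\alpha_4$-$FU$ and are not $\alpha_3$. The spaces $X$ and $K$ are not bisequential.
\end{corollary}

A topology as in Theorem~\ref{thm:A} is given by an ideal $J$ on $D$, namely the ideal of sets that miss a neighborhood of $\infty$. Theorem~\ref{thm:criterion} characterizes the ideals $J$ whose space is productively $\alpha_4$-$FU$. In Section~\ref{sec:ad} we let $J$ be generated by an almost disjoint family $\mathcal B$ and reduce Theorem~\ref{thm:A} to two competing demands. To destroy $\alpha_3$, the family $\mathcal B$ must be rich enough to enter every set that meets infinitely many columns in an infinite set. To be productive, it must be far from maximal, in the sense that every infinite subfamily contains a sequence whose members can be pulled apart from the whole subfamily. Section~\ref{sec:level} meets both demands when $\mathfrak b=\mathfrak c$, by placing the members of $\mathcal B$ on distinct levels of a scale. When $\mathfrak b<\mathfrak c$ there are too few levels. Each level, however, carries a copy of the grid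 $D$, so the construction can be repeated inside it, and after $\omega$ repetitions there is room for $\mathfrak c$ sets; this is Section~\ref{sec:tree}. Section~\ref{sec:compact} proves Theorem~\ref{thm:B} and Corollary~\ref{cor:powers}.

\subsection*{Conventions}
We write $A\subseteq^*B$ if $A\setminus B$ is finite. Two sets are \emph{almost disjoint} if their intersection is finite. ``Almost all $n$'' means all but finitely many $n$, and for functions $f<^*g$ and $f\le^*g$ mean that the inequality holds at almost all $n$. An \emph{ideal} on a set $E$ is a family of subsets of $E$ that is closed under subsets and finite unions; all our ideals contain the ideal $\mathrm{Fin}$ of finite sets.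

We put $\mathfrak c=2^{\aleph_0}$, and $\mathfrak b$ is the least size of a subset of $\omega^\omega$ with no $\le^*$-upper bound. Thus $\mathfrak b\le\mathfrak c$, and every family of fewer than $\mathfrak b$ functions has a $\le^*$-upper bound. The cardinal $\mathfrak b$ is regular and uncountable \cite{vD}. In particular, a countable set of ordinals below $\mathfrak b$ has its supremum below $\mathfrak b$, and a countable union of sets of size less than $\mathfrak b$ has size less than $\mathfrak b$.

For $A\subseteq P\times Y$ and $E\subseteq P$ we put
\[
A[E]=\{y'\in Y:(x,y')\in A\text{ for some }x\in E\}.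
\]

The notation $y_n\to y$ refers to indexed sequences, which may repeat values and may take the value $y$. Three simple facts link them to sequences in the sense of the $\alpha_i$-properties.
\begin{itemize}
\item[(S1)] If $y_n\to y$ and $y_n\ne y$ for all $n$, then $\{y_n:n\in\omega\}$ is a sequence converging to $y$. It is infinite, since otherwise its complement would be, by $T_1$, a neighborhood of $y$ containing no $y_n$.
\item[(S2)] If $S$ is a sequence converging to $y$, and $(y_n)$ takes its values in $S$, each value only finitely often, then $y_n\to y$.
\item[(S3)] Countably many infinite sets $S_n$ have pairwise disjoint infinite subsets $S_n'\subseteq S_n$: visit each $n$ infinitely often, and at each visit put into $S'_n$ a point of $S_n$ not used before.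
\end{itemize}

\section{Products and the strong Fr\'echet property}\label{sec:products}

In products, $\alpha_4$ is easier to use in a form that speaks about closures. A space $Z$ is \emph{strongly Fr\'echet at $z$} if for every decreasing sequence $A_0\supseteq A_1\supseteq\cdots$ of subsets of $Z$ with $z\in\bigcap_n\overline{A_n}$ there are $z_n\in A_n$ with $z_n\to z$. It is \emph{strongly Fr\'echet} if this holds at every point.

\begin{lemma}\label{lem:strong}
\begin{itemize}
\item[(a)] A space is $\alpha_4$-$FU$ if and only if it is strongly Fr\'echet.
\item[(b)] If $Y$ is strongly Fr\'echet at $y$ and $Z$ is first countable at $z$, then $Y\times Z$ is strongly Fr\'echet at $(y,z)$.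
\item[(c)] If $Z\times(\omega+1)$ is Fr\'echet, then $Z$ is strongly Fr\'echet.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $Y$ be $\alpha_4$-$FU$, let $(A_n)$ be decreasing and let $y\in\bigcap_n\overline{A_n}$. If $y\in A_n$ for all $n$, put $y_n=y$. Otherwise there is $n_0$ with $y\notin A_n$ for $n\ge n_0$. For such $n$, the Fr\'echet property and (S1) give a sequence $S_n\subseteq A_n$ converging to $y$, and by (S3) we may assume that the $S_n$ are pairwise disjoint. By $\alpha_4$ there are a sequence $S$ converging to $y$, an infinite set $N\subseteq\omega\setminus n_0$ and points $p_n\in S\cap S_n$ for $n\in N$. The $p_n$ are distinct, because the $S_n$ are disjoint. For $m\in\omega$ let $n(m)$ be the least element of $N$ with $n(m)\ge m$, and put $y_m=p_{n(m)}\in A_{n(m)}\subseteq A_m$. Each value is taken finitely often, so $y_m\to y$ by (S2).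

Conversely, let $Y$ be strongly Fr\'echet. Constant sequences $A_n=A$ show that $Y$ is Fr\'echet. If $S_n$ $(n\in\omega)$ are sequences converging to $y$, apply the property to $A_k=\bigcup_{n\ge k}S_n$. This gives $y_k\in S_{n_k}$ with $n_k\ge k$ and $y_k\to y$. By (S1), $\{y_k:k\in\omega\}$ is a sequence converging to $y$, and it meets $S_n$ for the infinitely many $n$ of the form $n_k$.

(b) Let $(A_n)$ be decreasing with $(y,z)\in\bigcap_n\overline{A_n}$, and let $(U_n)$ be a decreasing base at $z$. Let $B_n$ be the projection of $A_n\cap(Y\times U_n)$ to $Y$. The $B_n$ decrease, and $y\in\overline{B_n}$ because $V\times U_n$ meets $A_n$ for every neighborhood $V$ of $y$. Take $y_n\in B_n$ with $y_n\to y$, and $z_n\in U_n$ with $(y_n,z_n)\in A_n$. Then $(y_n,z_n)\to(y,z)$.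

(c) Let $(A_n)$ be decreasing with $z\in\bigcap_n\overline{A_n}$. A basic neighborhood $W\times[n,\omega]$ of $(z,\omega)$ meets $A_n\times\{n\}$, so $(z,\omega)$ is in the closure of $\bigcup_n(A_n\times\{n\})$. Take $(q_k,n_k)\to(z,\omega)$ with $q_k\in A_{n_k}$ and $n_k<\omega$. For each $m$ choose $k(m)\ge m$ with $n_{k(m)}\ge m$. Then $q_{k(m)}\in A_m$, and $q_{k(m)}\to z$ as $m\to\infty$.
\end{proof}

Thus $Y$ is $\alpha_4$-$FU$ if and only if $Y\times(\omega+1)$ is Fr\'echet, and every first countable space is productively $\alpha_4$-$FU$. If a sequence $S$ converges to $x$ in $X$, then $S\cup\{x\}$ is a copy of $\omega+1$ because $X$ is Hausdorff, so $X\times Y$ Fr\'echet implies that $Y$ is $\alpha_4$-$FU$. This is the first fact announced in the introduction. The second is the case of a one-point space $Y$ in the next proposition.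

\begin{proposition}\label{prop:C}
If $P$ is productively $\alpha_4$-$FU$ and $Y$ is $\alpha_4$-$FU$, then $P\times Y$ is $\alpha_4$-$FU$.
\end{proposition}

\begin{proof}
By parts (a) and (b) of Lemma~\ref{lem:strong}, $Y\times(\omega+1)$ is $\alpha_4$-$FU$. Hence $P\times Y\times(\omega+1)$ is Fr\'echet, and parts (c) and (a) show that $P\times Y$ is $\alpha_4$-$FU$.
\end{proof}

The next two lemmas are the only way in which the hypothesis on the factor $Y$ enters the proofs of productivity below.

\begin{lemma}[Lifting]\label{lem:lift}
Let $Y$ be $\alpha_4$-$FU$, let $A\subseteq P\times Y$ and $y\in Y$, and let $E_0\supseteq E_1\supseteq\cdots$ be subsets of $P$ with $y\in\overline{A[E_k]}$ for all $k$. Then there are $(x_k,y_k)\in A$ with $x_k\in E_k$ and $y_k\to y$.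
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:strong}(a) to the decreasing sets $A[E_k]$.
\end{proof}

\begin{lemma}[Reduction]\label{lem:reduce}
Let $P$ be first countable at every point other than $p$, let $P\setminus\{p\}=P_1\cup\dots\cup P_r$, and let $Y$ be $\alpha_4$-$FU$. Suppose that for every $i$, every $A\subseteq P_i\times Y$ and every $y\in Y$ with $(p,y)\in\overline A$ there are points of $A$ converging to $(p,y)$. Then $P\times Y$ is Fr\'echet.
\end{lemma}

\begin{proof}
Let $(x,y)\in\overline A$. If $x\neq p$, use parts (a) and (b) of Lemma~\ref{lem:strong}. If $x=p$, then $(p,y)$ is in the closure of one of the finitely many sets $A\cap(\{p\}\times Y)$ and $A\cap(P_i\times Y)$. For the first set use that $\{p\}\times Y$ is Fr\'echet, and for the others use the hypothesis.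
\end{proof}

The following example shows the two lemmas at work, and it will be needed for Theorem~\ref{thm:B}. Its dichotomy, between a finite and an infinite set $M$ of ``dangerous'' points, returns in Section~\ref{sec:ad}.

\begin{example}\label{ex:alex}
Let $\Gamma$ be an infinite discrete space and let $\Gamma^*=\Gamma\cup\{\infty\}$ be its one-point compactification. The neighborhoods of $\infty$ are the cofinite sets containing $\infty$, so an indexed sequence in $\Gamma$ converges to $\infty$ if it takes each value finitely often. A countable union of sequences converging to $\infty$ is again one, so $\Gamma^*$ is $\alpha_1$. It is also productively $\alpha_4$-$FU$. By Lemma~\ref{lem:reduce} it suffices to treat $A\subseteq\Gamma\times Y$ with $(\infty,y)\in\overline A$. Let $M=\{\gamma\in\Gamma:y\in\overline{A[\{\gamma\}]}\}$.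

If $M$ is infinite, take distinct $\gamma_n\in M$. Lemma~\ref{lem:lift}, applied to $E_k=\{\gamma_n:n\ge k\}$, gives $(x_k,y_k)\in A$ with $x_k\in E_k$ and $y_k\to y$. Each value is taken by $(x_k)$ finitely often, so $x_k\to\infty$.

If $M$ is finite, then $\Gamma^*\setminus M$ is a neighborhood of $\infty$, so $y\in\overline{A[\Gamma\setminus M]}$. Since $Y$ is Fr\'echet, there are $(x_k,y_k)\in A$ with $x_k\notin M$ and $y_k\to y$. A value $\gamma$ taken infinitely often by $(x_k)$ would satisfy $y\in\overline{A[\{\gamma\}]}$ and so would lie in $M$. Hence $x_k\to\infty$.
\end{example}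

An ultrafilter $u$ on $Z$ \emph{converges} to $x$ if it contains every neighborhood of $x$. The space $Z$ is \emph{bisequential at $x$} if for every ultrafilter $u$ converging to $x$ there are $A_0\supseteq A_1\supseteq\cdots$ in $u$ such that every neighborhood of $x$ contains some $A_k$; it is \emph{bisequential} if this holds at every point. First countable spaces are bisequential: let $(A_k)$ be a decreasing base at $x$.

\begin{proposition}\label{prop:D}
Every bisequential space is $\alpha_3$.
\end{proposition}

\begin{proof}
Let $S_n$ $(n\in\omega)$ be sequences converging to $x$ in a bisequential space $Z$. Let $U_n$ be an ultrafilter on $Z$ that contains $S_n$ and no finite set, let $V$ be a nonprincipal ultrafilter on $\omega$, and let $u$ be the ultrafilter $\{A\subseteq Z:\{n:A\in U_n\}\in V\}$. A neighborhood of $x$ contains a cofinite subset of each $S_n$, so it belongs to every $U_n$ and hence to $u$. Thus $u$ converges to $x$; take $(A_k)$ as in the definition. For each $k$ there are infinitely many $n$ with $A_k\in U_n$, and for such $n$ the set $A_k\cap S_n$ belongs to $U_n$ and so is infinite. Choose $n_0<n_1<\cdots$ with $S_k'=A_k\cap S_{n_k}$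 infinite. A neighborhood $W$ of $x$ contains $A_k$, hence $S_k'$, for almost all $k$, and $S_k'\setminus W$ is finite for every $k$. So $S=\bigcup_kS'_k$ converges to $x$, and $S\cap S_{n_k}$ is infinite for every $k$.
\end{proof}

\begin{remark}\label{rem:biseq}
Every bisequential space $P$ is productively $\alpha_4$-$FU$. Indeed, let $(x,y)\in\overline A$ with $A\subseteq P\times Y$. The sets $A\cap W$, for $W$ a neighborhood of $(x,y)$, have the finite intersection property, so they lie in an ultrafilter $w$ on $P\times Y$. The ultrafilter $u=\{E\subseteq P:E\times Y\in w\}$ converges to $x$; take $E_k\in u$ as in the definition of bisequentiality. For each neighborhood $V$ of $y$ the set $A\cap(E_k\times V)$ is in $w$ and so is nonempty. Hence $y\in\overline{A[E_k]}$, and the points given by Lemma~\ref{lem:lift} converge to $(x,y)$. By Proposition~\ref{prop:D}, an example for the problem cannot be productive for this reason.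
\end{remark}

\section{A criterion for spaces with one non-isolated point}\label{sec:criterion}

In this section $D$ may be any countable set. Let $J\supseteq\mathrm{Fin}$ be an ideal on $D$ with $D\notin J$. The space $X_J=D\cup\{\infty\}$ has all points of $D$ isolated, and the neighborhoods of $\infty$ are the sets $\{\infty\}\cup(D\setminus j)$ with $j\in J$. These sets and the singletons $\{d\}$, $d\in D$, form a base of clopen sets, and all singletons are closed, so $X_J$ is regular and $T_1$. The definition gives, for $E\subseteq D$ and infinite $c\subseteq D$,
\begin{equation}\label{eq:XJ}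
\infty\in\overline E\iff E\notin J,\qquad\quad c\text{ converges to }\infty\iff c\cap j\text{ is finite for all }j\in J.
\end{equation}

How can $X_J\times Y$ fail to be Fr\'echet? The simplest test is a second space $Y=D\cup\{y\}$ of the same kind, together with the diagonal $\Delta=\{(d,d):d\in D\}$. Suppose that the topology of $Y$ is determined by an ideal $H$ whose infinite members converge to $y$. If $H\subseteq J$, then no sequence converges in both spaces, so no sequence in $\Delta$ converges to $(\infty,y)$. If no single $j\in J$ almost contains all members of $H$, then $(\infty,y)$ is nevertheless in the closure of $\Delta$. This leads to the following notions. An ideal $H\supseteq\mathrm{Fin}$ on $D$ is an \emph{$\alpha_4$-ideal} if for all pairwise disjoint infinite $h_n\in H$ $(n\in\omega)$ some $h\in H$ meets infinitely many $h_n$. An ideal $H\subseteq J$ is \emph{bounded} (in $J$) if there is $j\in J$ with $h\subseteq^*j$ for all $h\in H$. The theorem says that the diagonal test is the only obstruction.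

\begin{theorem}\label{thm:criterion}
Let $J$ be an ideal on a countable set $D$ with $\mathrm{Fin}\subseteq J$ and $D\notin J$. Then $X_J$ is productively $\alpha_4$-$FU$ if and only if $X_J$ is Fr\'echet and every $\alpha_4$-ideal $H\subseteq J$ is bounded.
\end{theorem}

\begin{proof}
\emph{Necessity.} Taking for $Y$ a one-point space shows that $X_J$ is Fr\'echet. Suppose that $H\subseteq J$ is an unbounded $\alpha_4$-ideal, and let
\[
H^\perp=\{k\subseteq D:k\cap h\text{ is finite for all }h\in H\}.
\]
This is an ideal containing $\mathrm{Fin}$. Since $H$ is not bounded by $\emptyset$, it has an infinite member, so $D\notin H^\perp$. Let $Y=X_{H^\perp}$, and write $y$ for its non-isolated point. We use two properties of $Y$. By \eqref{eq:XJ}, every infinite $h\in H$ converges to $y$. Also, if $E\subseteq D$ and $y\in\overline E$, then $E\notin H^\perp$, so $E\cap h$ is infinite for some $h\in H$; that is, $E$ contains an infinite member of $H$.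

The two properties together show that $Y$ is Fr\'echet at $y$; isolated points need no argument. To verify $\alpha_4$, let $S_n$ $(n\in\omega)$ converge to $y$. Each $S_n$ contains an infinite member of $H$, and by (S3) there are pairwise disjoint infinite $h_n\in H$ with $h_n\subseteq S_n$. Some $h\in H$ meets infinitely many $h_n$. This $h$ is infinite because the $h_n$ are disjoint, so it converges to $y$, and it meets infinitely many $S_n$. Thus $Y$ is $\alpha_4$-$FU$.

If $(\infty,y)\notin\overline\Delta$, there are $j\in J$ and $k\in H^\perp$ with $(D\setminus j)\cap(D\setminus k)=\emptyset$. Then $h\setminus j\subseteq h\cap k$ is finite for every $h\in H$, so $j$ bounds $H$, which is false. Hence $(\infty,y)\in\overline\Delta$. If $(d_n,d_n)\to(\infty,y)$, then by (S1) the set $c=\{d_n:n\in\omega\}$ converges to $\infty$ in $X_J$ and to $y$ in $Y$. By the second property, $c$ contains an infinite $h\in H\subseteq J$, and this contradicts \eqref{eq:XJ} for $X_J$. So $X_J\times Y$ is not Fr\'echet.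

\emph{Sufficiency.} Let $Y$ be $\alpha_4$-$FU$. By Lemma~\ref{lem:reduce} it suffices to consider $A\subseteq D\times Y$ with $(\infty,y)\in\overline A$. For every $j\in J$ and every neighborhood $V$ of $y$ the set $(D\setminus j)\times V$ meets $A$, so
\begin{equation}\label{eq:star}
y\in\overline{A[D\setminus j]}\qquad\text{for every }j\in J .
\end{equation}
We read off from $A$ the ideal of those subsets of $D$ along which $A$ approaches $y$:
\[
H=\{h\subseteq D: y\in\overline{A[h']}\text{ for every infinite }h'\subseteq h\}.
\]
The family $H$ contains $\mathrm{Fin}$ and is closed under subsets. If $h_1,h_2\in H$ and $h'\subseteq h_1\cup h_2$ is infinite, then some $h'\cap h_i$ is infinite and $y\in\overline{A[h'\cap h_i]}\subseteq\overline{A[h']}$; so $H$ is an ideal. Moreover,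
\begin{equation}\label{eq:obs}
\text{if }(d_k,y_k)\in A\text{ and }y_k\to y,\text{ then }\{d_k:k\in\omega\}\in H,
\end{equation}
because an infinite $h'\subseteq\{d_k:k\in\omega\}$ contains $d_k$ for infinitely many $k$, and $y_k\in A[h']$ for these $k$.

The ideal $H$ is an $\alpha_4$-ideal. Let $h_n\in H$ be infinite and pairwise disjoint, and put $E_k=\bigcup_{n\ge k}h_n$. Then $y\in\overline{A[h_k]}\subseteq\overline{A[E_k]}$, so Lemma~\ref{lem:lift} gives $(d_k,y_k)\in A$ with $y_k\to y$ and $d_k\in h_{n_k}$ for some $n_k\ge k$. The set $\{d_k:k\in\omega\}$ is in $H$ by \eqref{eq:obs}, and it meets infinitely many $h_n$.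

No $j\in J$ almost contains all members of $H$. Indeed, $D\setminus j$ is infinite because $D\notin J$; let $e_0,e_1,\dots$ enumerate it without repetition and put $E_k=\{e_i:i\ge k\}$. Since $E_k=D\setminus(j\cup\{e_i:i<k\})$, \eqref{eq:star} gives $y\in\overline{A[E_k]}$. Lemma~\ref{lem:lift} gives $(d_k,y_k)\in A$ with $d_k\in E_k$ and $y_k\to y$. Then $\{d_k:k\in\omega\}$ is an infinite member of $H$ disjoint from $j$.

By the hypothesis on $J$, the last two paragraphs imply $H\not\subseteq J$. Fix $h\in H\setminus J$. By \eqref{eq:XJ}, $\infty\in\overline h$, and since $X_J$ is Fr\'echet, (S1) gives a sequence $c\subseteq h$ converging to $\infty$. Let $c_0,c_1,\dots$ enumerate $c$ without repetition. The sets $E_k=\{c_i:i\ge k\}$ are infinite subsets of $h$, so $y\in\overline{A[E_k]}$. Lemma~\ref{lem:lift} gives $(d_k,y_k)\in A$ with $d_k\in E_k$ and $y_k\to y$, and $d_k\to\infty$ by (S2). Thus $(d_k,y_k)\to(\infty,y)$.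
\end{proof}

From now on $D=\omega\times\omega$ again. A set $a\subseteq D$ is \emph{column-finite} if $a\cap C_n$ is finite for every $n$, and a set $S\subseteq D$ is \emph{large} if $S\cap C_n$ is infinite for infinitely many $n$.

\begin{example}[The sequential fan]\label{ex:fan}
Let $I$ be the ideal of column-finite sets. In $X_I$ every column converges to $\infty$. The space is Fr\'echet: if $E\notin I$, then some $E\cap C_n$ is infinite, and it converges to $\infty$. It is not $\alpha_4$: a set that meets infinitely many columns contains an infinite set with at most one point in each column, which belongs to $I$, so it does not converge. By Lemma~\ref{lem:strong}, $X_I\times(\omega+1)$ is not Fr\'echet. In terms of Theorem~\ref{thm:criterion}, the ideal $H=I$ itself is the obstruction. It is an $\alpha_4$-ideal: given infinite $h_n\in I$, pick $d_n\in h_n$ outside $C_0\cup\dots\cup C_n$, and note that $\{d_n:n\in\omega\}\in I$. It is unbounded: given $j\in I$, a set consisting of one point of each $C_n\setminus j$ is in $I$, infinite, and disjoint from $j$.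
\end{example}

\section{Ideals generated by almost disjoint families}\label{sec:ad}

By \eqref{eq:XJ}, the columns converge to $\infty$ in $X_J$ exactly when $J\subseteq I$, and then they witness the failure of $\alpha_3$ exactly when every large set meets some member of $J$ in an infinite set. The ideal $I$ has both properties but contains an unbounded $\alpha_4$-ideal. We need a subideal that still enters every large set and in which diagonal selection across infinitely many members leads outside the ideal. Ideals generated by almost disjoint families are natural candidates, since each member of such an ideal meets only finitely many generators in an infinite set.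

Let $\mathcal B$ be an \emph{almost disjoint family} on $D$, that is, a family of infinite, pairwise almost disjoint subsets of $D$. Let $J(\mathcal B)$ be the ideal of all sets that are almost contained in a finite union of members of $\mathcal B$. If $D\notin J(\mathcal B)$, then by \eqref{eq:XJ} an infinite $c\subseteq D$ converges to $\infty$ in $X_{J(\mathcal B)}$ if and only if $c\cap b$ is finite for all $b\in\mathcal B$.

\begin{definition}\label{def:disp}
Let $\mathcal M\subseteq\mathcal B$ be infinite. A \emph{dispersal} of $\mathcal M$ consists of distinct $b_n\in\mathcal M$ and finite sets $s_n\subseteq b_n$ $(n\in\omega)$ such that the sets $b_n'=b_n\setminus s_n$ are pairwise disjoint and every $b\in\mathcal M$ is disjoint from $b'_n$ for almost all $n$. The family $\mathcal B$ is \emph{dispersible} if every infinite $\mathcal M\subseteq\mathcal B$ has a dispersal.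
\end{definition}

The point of the definition is this: if $(b_n')$ comes from a dispersal of $\mathcal M$ and $c$ is a subset of $\bigcup_nb_n'$ with at most one point in each $b_n'$, then $c$ is almost disjoint from \emph{every} member of $\mathcal M$. A family of pairwise disjoint infinite sets is dispersible, with $s_n=\emptyset$. An infinite maximal almost disjoint family is not, since for $\mathcal M=\mathcal B$ an infinite set $c$ as above could be added to it.

\begin{proposition}\label{prop:disp}
Let $\mathcal B$ be a dispersible almost disjoint family on $D$ with $D\notin J(\mathcal B)$. Then $X_{J(\mathcal B)}$ is productively $\alpha_4$-$FU$.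
\end{proposition}

\begin{proof}
Write $J=J(\mathcal B)$. We verify the two conditions of Theorem~\ref{thm:criterion}.

\emph{$X_J$ is Fr\'echet.} Let $E\subseteq D$ with $E\notin J$; we need an infinite $c\subseteq E$ almost disjoint from all $b\in\mathcal B$. Let $\mathcal M=\{b\in\mathcal B:E\cap b\text{ is infinite}\}$. Every subset of $E$ is almost disjoint from the members of $\mathcal B\setminus\mathcal M$, so only $\mathcal M$ matters. If $\mathcal M$ is finite, let $c=E\setminus\bigcup\mathcal M$, which is infinite because $E\notin J$. If $\mathcal M$ is infinite, take a dispersal of $\mathcal M$; each $E\cap b_n'$ is infinite, and we let $c$ consist of one point of each of these pairwise disjoint sets.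

\emph{Every $\alpha_4$-ideal $H\subseteq J$ is bounded.} Let $\mathcal M=\{b\in\mathcal B:h\cap b\text{ is infinite for some }h\in H\}$. Suppose first that $\mathcal M$ is infinite, and take a dispersal of $\mathcal M$. Since $b_n\in\mathcal M$ and $s_n$ is finite, $b_n'$ contains an infinite $h_n\in H$. The $h_n$ are pairwise disjoint, so some $h\in H$ meets infinitely many of them. Let $c$ consist of one point of each nonempty set $h\cap h_n$. Then $c$ is infinite and $c\in H\subseteq J$, so $c\cap b$ is infinite for some $b\in\mathcal B$. This $b$ belongs to $\mathcal M$, whereas $c$ is almost disjoint from every member of $\mathcal M$. This contradiction shows that $\mathcal M$ is finite. Let $j=\bigcup\mathcal M\in J$. Every $h\in H$ is almost contained in a finite union of members of $\mathcal B$, and it is almost disjoint from those not in $\mathcal M$, so $h\subseteq^*j$.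
\end{proof}

To disperse $\mathcal M$, one must remove from each $b_n$ a finite set so as to avoid all members of $\mathcal M$ at once. Each $b\in\mathcal M$ asks for a function of $n$ that says how much to remove, and only fewer than $\mathfrak b$ such requests are sure to have a common solution. The family $\mathcal M$ may have $\mathfrak c$ members. The next lemma says that it is enough to collect them under fewer than $\mathfrak b$ covers.

\begin{lemma}[Few covers]\label{lem:covers}
Let $\mathcal M$ be an almost disjoint family on $D$, let $b_n\in\mathcal M$ $(n\in\omega)$ be distinct, and let $\mathcal O$ be a family of fewer than $\mathfrak b$ subsets of $D$ such that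
\begin{itemize}
\item[(a)] for each $o\in\mathcal O$, the set $b_n\cap o$ is finite for almost all $n$;
\item[(b)] for each $b\in\mathcal M$ there is $o\in\mathcal O$ with $b\subseteq^*o$.
\end{itemize}
Then $\mathcal M$ has a dispersal.
\end{lemma}

\begin{proof}
Enumerate $D$ in type $\omega$, and let $F_m$ be the set of its first $m$ points. For $o\in\mathcal O$ let $g_o(n)$ be the least $m$ with $b_n\cap o\subseteq F_m$ if $b_n\cap o$ is finite, and $g_o(n)=0$ otherwise. Since $|\mathcal O|<\mathfrak b$, there is $g$ with $g_o\le^*g$ for all $o\in\mathcal O$. Put $s_n=b_n\cap\bigl(F_{g(n)}\cup\bigcup_{m<n}b_m\bigr)$, a finite set by almost disjointness. The sets $b_n'=b_n\setminus s_n$ are pairwise disjoint. For $o\in\mathcal O$ and almost all $n$ we have $b_n\cap o\subseteq F_{g_o(n)}\subseteq F_{g(n)}$ by (a), so $b_n'\cap o=\emptyset$. Let $b\in\mathcal M$ and take $o$ as in (b). The finite set $b\setminus o$ meets only finitely many of the disjoint sets $b_n'$, so $b\cap b'_n=\emptyset$ for almost all $n$.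
\end{proof}

With $\mathcal O=\mathcal M$, the lemma shows that almost disjoint families of size less than $\mathfrak b$ are dispersible. The combinatorial content of the paper is the following statement, proved in Section~\ref{sec:tree}.

\begin{theorem}\label{thm:family}
There is an almost disjoint family $\mathcal B$ on $D$ such that
\begin{itemize}
\item[(B1)] every $b\in\mathcal B$ is column-finite;
\item[(B2)] every large set contains a member of $\mathcal B$;
\item[(B3)] $\mathcal B$ is dispersible.
\end{itemize}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:family}]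
By (B1), every member of $J(\mathcal B)$ is column-finite, so $D\notin J(\mathcal B)$. Let $X=X_{J(\mathcal B)}$. It is countable, regular and $T_1$, and it is productively $\alpha_4$-$FU$ by (B3) and Proposition~\ref{prop:disp}. Each column converges to $\infty$ by (B1). A large set contains some $b\in\mathcal B$ by (B2), so it does not converge to $\infty$. Hence every sequence converging to $\infty$ meets all but finitely many columns in a finite set.
\end{proof}

Two obvious attempts at Theorem~\ref{thm:family} fail. Small families are dispersible, but (B1) and (B2) force $|\mathcal B|\ge\mathfrak b$: each $b\in\mathcal B$ lies under the graph of some function, and if $|\mathcal B|<\mathfrak b$ these functions have a $\le^*$-upper bound $g$, so that the large set $\{(n,m):m>g(n)\}$ is almost disjoint from all of $\mathcal B$. At the other extreme, a family $\mathcal B$ that is maximal among almost disjoint families of column-finite sets enters every large set. But then any set meeting infinitely many columns contains an infinite column-finite set, which meets some $b\in\mathcal B$ in an infinite set; so $X_{J(\mathcal B)}$ is not even $\alpha_4$, and by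 Propositions~\ref{prop:C} and~\ref{prop:disp} such a $\mathcal B$ is not dispersible.

\section{One level, and the case $\mathfrak b=\mathfrak c$}\label{sec:level}

Lemma~\ref{lem:covers} asks for few covers. A well-ordered chain of length $\mathfrak b$ supplies them, since each of its proper initial segments has fewer than $\mathfrak b$ members.

\subsection*{Levels in a chain}
A \emph{chain} is a family $\mathcal T=(T_\xi)_{\xi<\mathfrak b}$ of subsets of $D$ with $T_\xi\subseteq^*T_\eta$ for $\xi\le\eta$. An infinite set $a\subseteq D$ has \emph{$\mathcal T$-level $\gamma$} if $a\subseteq^*T_\gamma$ and $a\cap T_\beta$ is finite for all $\beta<\gamma$: the set $a$ enters the chain all at once, at stage $\gamma$. For $\alpha<\mathfrak b$ put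
\[
\mathcal O(\mathcal T,\alpha)=\{T_\beta:\beta<\alpha\}\cup\{D\setminus T_\alpha\},
\]
a family of fewer than $\mathfrak b$ sets. A sequence of ordinals $(\gamma_n)$ \emph{rises to $\alpha$} if $\gamma_n\le\alpha$ for almost all $n$, and for every $\beta<\alpha$ we have $\beta<\gamma_n$ for almost all $n$. Two cases will occur: $\gamma_n=\alpha$ for almost all $n$, and $(\gamma_n)$ strictly increasing with supremum $\alpha$.

\begin{lemma}\label{lem:levels}
Let $\mathcal T$ be a chain and $\alpha<\mathfrak b$.
\begin{itemize}
\item[(a)] Sets of different $\mathcal T$-levels are almost disjoint.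
\item[(b)] A set of $\mathcal T$-level $\gamma\ne\alpha$ is almost contained in a member of $\mathcal O(\mathcal T,\alpha)$.
\item[(c)] If $a_n$ has $\mathcal T$-level $\gamma_n$ for almost all $n$ and $(\gamma_n)$ rises to $\alpha$, then every member of $\mathcal O(\mathcal T,\alpha)$ is almost disjoint from $a_n$ for almost all $n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $a$ and $a'$ have levels $\gamma<\gamma'$, then $a\subseteq^*T_\gamma$ and $a'\cap T_\gamma$ is finite. (b) Let $a$ have level $\gamma$. If $\gamma<\alpha$, then $a\subseteq^*T_\gamma\in\mathcal O(\mathcal T,\alpha)$. If $\gamma>\alpha$, then $a\cap T_\alpha$ is finite, so $a\subseteq^*D\setminus T_\alpha$. (c) For $\beta<\alpha$, the set $a_n\cap T_\beta$ is finite as soon as $\beta<\gamma_n$. If $\gamma_n\le\alpha$, then $a_n\subseteq^*T_{\gamma_n}\subseteq^*T_\alpha$, so $a_n\cap(D\setminus T_\alpha)$ is finite.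
\end{proof}

Parts (b) and (c) are the two conditions of Lemma~\ref{lem:covers}, except that the sets of level exactly $\alpha$ are not covered. We now need a chain of column-finite sets for which every large set contains sets of many different levels.

\subsection*{The scale}
Fix nondecreasing functions $f_\xi\in\omega^\omega$ $(\xi<\mathfrak b)$ such that $f_\xi<^*f_\eta$ for $\xi<\eta$ and $\{f_\xi:\xi<\mathfrak b\}$ has no $\le^*$-upper bound. To obtain them, let $\{g_\xi:\xi<\mathfrak b\}$ be unbounded. At stage $\xi$, let $h$ be a $\le^*$-upper bound of the fewer than $\mathfrak b$ functions $f_\eta$, $\eta<\xi$, and put $f_\xi(n)=\max\{\max(g_\xi(m),h(m)+1):m\le n\}$. The family is unbounded on every infinite set: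
\begin{equation}\label{eq:unb}
\begin{array}{l}
\text{for every infinite }N\subseteq\omega\text{ and every }g:N\to\omega\text{ there is }\xi<\mathfrak b\\
\text{with }f_\xi(n)\ge g(n)\text{ for infinitely many }n\in N.
\end{array}
\end{equation}
Otherwise, writing $n^+$ for the least element of $N$ with $n^+\ge n$, we would have $f_\xi(n)\le f_\xi(n^+)<g(n^+)$ for every $\xi$ and almost all $n$, and $n\mapsto g(n^+)$ would bound the family. This is the one place where monotonicity is used, and it cannot be dropped: an unbounded family may consist of functions that vanish on the even numbers. We need \eqref{eq:unb} because a large set may have infinite columns only along a sparse set $N$.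

Let $R_\xi=\{(n,m):m\le f_\xi(n)\}$ be the region under the graph of $f_\xi$. Each $R_\xi$ is column-finite. If $\xi<\eta$, then $R_\xi\cap C_n\subseteq R_\eta$ for almost all $n$, and the remaining columns contain finitely many points of $R_\xi$. So $\mathcal R=(R_\xi)_{\xi<\mathfrak b}$ is a chain. In this section \emph{level} means $\mathcal R$-level; a set that has a level is column-finite.

\subsection*{Strips}
A set of level $\alpha$ must avoid all $R_\beta$ with $\beta<\alpha$. If $\alpha$ has countable cofinality, this is a countable task, and it can be displayed as a partition. Let $\Lambda=\{\alpha<\mathfrak b:\operatorname{cf}(\alpha)=\omega\}$. The supremum of a strictly increasing $\omega$-sequence of ordinals below $\mathfrak b$ belongs to $\Lambda$. For each $\alpha\in\Lambda$ fix a strictly increasing sequence $\beta_0^\alpha<\beta^\alpha_1<\cdots$ cofinal in $\alpha$, and define the \emph{strips}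
\[
Q_i^\alpha=\bigl(R_\alpha\cap R_{\beta^\alpha_i}\bigr)\setminus\bigcup_{j<i}R_{\beta^\alpha_j}\qquad(i\in\omega).
\]
For illustration, suppose that $f_\alpha(n)=n^2$ and $f_{\beta^\alpha_i}(n)=(i+1)n$. Then $Q^\alpha_0=\{(n,m):m\le n\}$ and $Q_i^\alpha=\{(n,m):in<m\le\min((i+1)n,n^2)\}$ for $i\ge1$; see Figure~\ref{fig:strips}. The point $(n,n^2)$ lies in $Q^\alpha_{n-1}$ for $n\ge1$, so the graph of $f_\alpha$ runs across the strips, meeting each in a finite set.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=0.2]
\fill[gray!25] (1,1) -- (4.6,4.6) -- (4.6,9.2) -- (2,4) -- (1.75,3.06) -- (1.5,2.25) -- (1.25,1.56) -- cycle;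
\draw[->] (0,0) -- (5.1,0) node[right] {$n$};
\draw[->] (0,0) -- (0,22) node[above] {$m$};
\draw[thick] (0,0) parabola (4.6,21.16) node[above] {$f_\alpha$};
\draw (1,1) -- (4.6,4.6) node[right] {$f_{\beta_0}$};
\draw (2,4) -- (4.6,9.2) node[right] {$f_{\beta_1}$};
\draw (3,9) -- (4.6,13.8) node[right] {$f_{\beta_2}$};
\draw (4,16) -- (4.6,18.4) node[right] {$f_{\beta_3}$};
\node at (4.2,2.1) {$Q_0$};
\node at (4.2,6.3) {$Q_1$};
\node at (4.2,10.5) {$Q_2$};
\node at (4.3,15) {$Q_3$};
\node[circle,fill,inner sep=1.4pt] at (1,1) {};
\node[circle,fill,inner sep=1.4pt] at (2,4) {};
\node[circle,fill,inner sep=1.4pt] at (3,9) {};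
\node[circle,fill,inner sep=1.4pt] at (4,16) {};
\end{tikzpicture}
\caption{The region under the graph of $f_\alpha(n)=n^2$ is cut by the graphs of $f_{\beta_i}(n)=(i+1)n$ into infinite strips $Q_0,Q_1,\dots$ ($Q_1$ is shaded). The dots $(n,n^2)$, $n\ge1$, form an infinite set with one point in each strip. The strips play the role of the columns of a new grid.}
\label{fig:strips}
\end{figure}

\begin{lemma}\label{lem:strips}
Let $\alpha\in\Lambda$, and write $\beta_i=\beta_i^\alpha$ and $Q_i=Q_i^\alpha$.
\begin{itemize}
\item[(a)] The strips $Q_i$ are pairwise disjoint infinite subsets of $R_\alpha$.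
\item[(b)] $R_{\beta_i}\subseteq^*Q_0\cup\dots\cup Q_i$ for every $i$.
\item[(c)] An infinite set $a\subseteq^*R_\alpha$ that meets every $Q_i$ in a finite set has level $\alpha$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $j<i$, then $Q_j\subseteq R_{\beta_j}$ and $Q_i\cap R_{\beta_j}=\emptyset$. For almost all $n$ we have $f_{\beta_j}(n)<f_{\beta_i}(n)<f_\alpha(n)$ for all $j<i$, and then $(n,f_{\beta_i}(n))\in Q_i$. (b) We have $R_{\beta_i}\subseteq^*R_{\beta_i}\cap R_\alpha$, and a point of $R_{\beta_i}\cap R_\alpha$ lies in $Q_j$ for the least $j$ such that it lies in $R_{\beta_j}$; this $j$ is at most $i$. (c) Given $\beta<\alpha$, take $i$ with $\beta\le\beta_i$. Then $R_\beta\subseteq^*R_{\beta_i}\subseteq^*Q_0\cup\dots\cup Q_i$, so $a\cap R_\beta$ is finite.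
\end{proof}

A large set $S$ keeps acquiring infinitely many new points as the chain grows. At an ordinal $\alpha$ where this has happened cofinally often below $\alpha$, the set $S$ is large with respect to the strips.

\begin{lemma}\label{lem:split}
Let $S\subseteq D$ be large. Then there are cofinally many $\alpha\in\Lambda$ such that $S\cap Q_i^\alpha$ is infinite for infinitely many $i$.
\end{lemma}

\begin{proof}
First, for every $\beta<\mathfrak b$ there is $\xi<\mathfrak b$ with $S\cap(R_\xi\setminus R_\beta)$ infinite. Let $N$ be the infinite set of $n$ with $S\cap C_n$ infinite, and for $n\in N$ let $g(n)$ be the least $m>f_\beta(n)$ with $(n,m)\in S$. Take $\xi$ as in \eqref{eq:unb}. Then $(n,g(n))\in S\cap(R_\xi\setminus R_\beta)$ for infinitely many $n\in N$.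

Let $\pi(\beta)$ be the least such $\xi$. Then $\pi(\beta)>\beta$, because $R_\xi\subseteq^*R_\beta$ for $\xi\le\beta$. If $\beta\le\beta'$, then $R_{\pi(\beta')}\setminus R_{\beta'}\subseteq^*R_{\pi(\beta')}\setminus R_\beta$, so $\pi(\beta)\le\pi(\beta')$. Given any $\beta<\mathfrak b$, the sequence $\beta<\pi(\beta)<\pi^2(\beta)<\cdots$ has a supremum $\alpha\in\Lambda$ above $\beta$. This $\alpha$ is closed under $\pi$: if $\gamma<\alpha$, then $\gamma\le\pi^n(\beta)$ for some $n$, so $\pi(\gamma)\le\pi^{n+1}(\beta)<\alpha$. Hence cofinally many $\alpha\in\Lambda$ are closed under $\pi$.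

Let $\alpha\in\Lambda$ be closed under $\pi$, and write $\beta_i=\beta_i^\alpha$ and $Q_i=Q_i^\alpha$. Fix $i$; we find $j>i$ with $S\cap Q_j$ infinite. Since $\pi(\beta_i)<\alpha$, there is $k>i$ with $\pi(\beta_i)\le\beta_k$. Then $R_{\pi(\beta_i)}\subseteq^*R_{\beta_k}$, so $W=S\cap(R_{\beta_k}\setminus R_{\beta_i})$ is infinite. By Lemma~\ref{lem:strips}(b), $W\subseteq^*Q_0\cup\dots\cup Q_k$. For $j\le i$ the set $W\cap Q_j\subseteq R_{\beta_j}\setminus R_{\beta_i}$ is finite. So $W\cap Q_j$ is infinite for some $j$ with $i<j\le k$.
\end{proof}

These lemmas already prove Theorem~\ref{thm:family} when there are as many levels as large sets. We give this case first, since it shows the whole mechanism.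

\begin{proposition}\label{prop:bc}
If $\mathfrak b=\mathfrak c$, there is a family as in Theorem~\ref{thm:family} whose members have pairwise distinct levels.
\end{proposition}

\begin{proof}
List the large sets as $S_\nu$, $\nu<\mathfrak b$. By recursion choose distinct $\alpha_\nu\in\Lambda$ such that $S_\nu\cap Q_i^{\alpha_\nu}$ is infinite for infinitely many $i$. This is possible by Lemma~\ref{lem:split}, because a cofinal subset of the regular cardinal $\mathfrak b$ has $\mathfrak b$ elements and fewer than $\mathfrak b$ have been used. Let $b_\nu$ consist of one point from each nonempty set $S_\nu\cap Q_i^{\alpha_\nu}$. By Lemma~\ref{lem:strips}(c), $b_\nu$ has level $\alpha_\nu$. The family $\mathcal B=\{b_\nu:\nu<\mathfrak b\}$ is almost disjoint by Lemma~\ref{lem:levels}(a) and satisfies (B1) and (B2). Let $\mathcal M\subseteq\mathcal B$ be infinite. An infinite set of ordinals contains a strictly increasing sequence, so there are $a_n\in\mathcal M$ of levels $\gamma_0<\gamma_1<\cdots$; let $\alpha=\sup_n\gamma_n<\mathfrak b$. Let $\mathcal O$ consist of $\mathcal O(\mathcal R,\alpha)$ and the member of $\mathcal M$ of level $\alpha$, if there is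 one. By parts (b) and (c) of Lemma~\ref{lem:levels} and almost disjointness, $\mathcal O$ satisfies the hypotheses of Lemma~\ref{lem:covers} for the sequence $(a_n)$.
\end{proof}

\section{The tree}\label{sec:tree}

If $\mathfrak b<\mathfrak c$, the recursion above runs out of levels. If levels are reused, an infinite $\mathcal M$ may lie on a single level $\alpha$, and then the chain $\mathcal R$ does not distinguish its members. But the sets $b$ that we put on level $\alpha$ lie in $\bigcup_iQ_i^\alpha$ and are finite on each strip, and by Lemma~\ref{lem:split} the set $S$ that $b$ has to enter is large with respect to the strips. This is the original situation, with strips in place of columns. So we copy the scale into $\bigcup_iQ_i^\alpha$ and assign a second level, then a third, and so on. Finitely many repetitions give only $\mathfrak b$ addresses. After $\omega$ repetitions, two choices at each step give $\mathfrak c$ addresses for each large set.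

For $\alpha\in\Lambda$ fix an injection $\varphi_\alpha:D\to R_\alpha$ with $\varphi_\alpha[C_i]=Q_i^\alpha$ for all $i$; it exists by Lemma~\ref{lem:strips}(a). For a finite sequence $\sigma\in\Lambda^{<\omega}$ define an injection $\varphi_\sigma:D\to D$ by $\varphi_\emptyset=\mathrm{id}$ and $\varphi_{\sigma\alpha}=\varphi_\sigma\circ\varphi_\alpha$, where $\sigma\alpha$ is $\sigma$ followed by $\alpha$. Put
\[
D_\sigma=\varphi_\sigma[D],\qquad R_{\sigma,\xi}=\varphi_\sigma[R_\xi],\qquad\mathcal R_\sigma=(R_{\sigma,\xi})_{\xi<\mathfrak b}.
\]
Each $\mathcal R_\sigma$ is a chain, since $R_{\sigma,\xi}\setminus R_{\sigma,\eta}\subseteq\varphi_\sigma[R_\xi\setminus R_\eta]$, and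
\begin{equation}\label{eq:nest}
D_{\sigma\alpha}\subseteq R_{\sigma,\alpha}\subseteq D_\sigma .
\end{equation}
For a finite or infinite sequence $z$ let $z|k$ be its initial segment of length $k$. For $z\in\Lambda^\omega$ let $\mathcal L_z$ be the family of all infinite $a\subseteq D$ with $a\subseteq^*D_{z|k}$ for all $k$. A member of $\mathcal L_z$ has a level in each of the chains along $z$, and these levels are read off from $z$.

\begin{lemma}\label{lem:branch}
Let $a\in\mathcal L_z$. Then $a$ is column-finite, and $a$ has $\mathcal R_{z|k}$-level $z(k)$ for every $k$. If $a\in\mathcal L_z$, $a'\in\mathcal L_{z'}$ and $z\ne z'$, then $a\cap a'$ is finite.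
\end{lemma}

\begin{proof}
Put $a_k=\varphi_{z|k}^{-1}[a]$. Then $a_0=a$, each $a_k$ is infinite because $a\subseteq^*D_{z|k}$, and $a_{k+1}=\varphi_{z(k)}^{-1}[a_k]$. By \eqref{eq:nest}, $a\subseteq^*D_{z|(k+1)}\subseteq R_{z|k,z(k)}$. The injection $\varphi_{z|k}$ maps $a_k\setminus R_{z(k)}$ into the finite set $a\setminus R_{z|k,z(k)}$, so $a_k\subseteq^*R_{z(k)}$. Hence every $a_k$ is column-finite; for $k=0$ this is the first claim. For $k+1$ it shows that $a_k\cap Q_i^{z(k)}=\varphi_{z(k)}[a_{k+1}\cap C_i]$ is finite for all $i$. By Lemma~\ref{lem:strips}(c), $a_k$ has $\mathcal R$-level $z(k)$, so $a\cap R_{z|k,\beta}=\varphi_{z|k}[a_k\cap R_\beta]$ is finite for $\beta<z(k)$. Together with $a\subseteq^*R_{z|k,z(k)}$ this gives the second claim. For the last claim let $k$ be least with $z(k)\ne z'(k)$. Then $a$ and $a'$ have different levels in the chain $\mathcal R_{z|k}=\mathcal R_{z'|k}$, and Lemma~\ref{lem:levels}(a) applies.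
\end{proof}

\begin{lemma}\label{lem:many}
If $S\subseteq D$ is large, there are at least $\mathfrak c$ many $z\in\Lambda^\omega$ for which some $a\in\mathcal L_z$ satisfies $a\subseteq S$.
\end{lemma}

\begin{proof}
Call $\sigma$ \emph{good} if $\varphi_\sigma^{-1}[S]$ is large. The empty sequence is good. Let $\sigma$ be good and $S'=\varphi_\sigma^{-1}[S]$. Then $\varphi_{\sigma\alpha}^{-1}[S]=\varphi_\alpha^{-1}[S']$, and $\varphi_\alpha$ maps $\varphi_\alpha^{-1}[S']\cap C_i$ bijectively onto $S'\cap Q_i^\alpha$. By Lemma~\ref{lem:split}, $\sigma\alpha$ is good for at least two $\alpha$. By recursion on $s\in2^{<\omega}$ choose good $\sigma_s$ of length $|s|$ such that $\sigma_{s0}$ and $\sigma_{s1}$ are distinct extensions of $\sigma_s$. Distinct $x\in2^\omega$ give distinct $z=\bigcup_k\sigma_{x|k}\in\Lambda^\omega$, and all initial segments of such a $z$ are good. For such $z$ the sets $S\cap D_{z|k}=\varphi_{z|k}[\varphi_{z|k}^{-1}[S]]$ are infinite, and they decrease by \eqref{eq:nest}. Choose distinct $d_k\in S\cap D_{z|k}$ and put $a=\{d_k:k\in\omega\}$. Then $a\subseteq S$ and $a\setminus D_{z|k}\subseteq\{d_i:i<k\}$.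
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
List the large sets as $S_\nu$, $\nu<\mathfrak c$. By Lemma~\ref{lem:many}, at stage $\nu$ we can choose $z_\nu\in\Lambda^\omega\setminus\{z_\mu:\mu<\nu\}$ and $b_\nu\in\mathcal L_{z_\nu}$ with $b_\nu\subseteq S_\nu$, because fewer than $\mathfrak c$ branches have been used. By Lemma~\ref{lem:branch}, the $b_\nu$ are column-finite and pairwise almost disjoint; in particular they are distinct. So $\mathcal B=\{b_\nu:\nu<\mathfrak c\}$ is an almost disjoint family with (B1) and (B2). We write $z_b=z_\nu$ for $b=b_\nu$ and call $z_b$ the \emph{address} of $b$. Distinct members have distinct addresses.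

It remains to prove (B3). Let $\mathcal M\subseteq\mathcal B$ be infinite. For a finite or infinite sequence $\tau$ in $\Lambda$, of length $|\tau|\le\omega$, let $\mathcal M_\tau$ be the set of $b\in\mathcal M$ with $z_b(k)=\tau(k)$ for all $k<|\tau|$. In Proposition~\ref{prop:bc} the levels of a sequence in $\mathcal M$ rose to an ordinal carrying at most one member of $\mathcal M$. Here the addresses will approach a node or a branch $\tau$ carrying finitely many.

\medskip
\noindent\emph{Claim.} There are $\tau$ and distinct $a_n\in\mathcal M$, with addresses $w_n=z_{a_n}$, such that $\mathcal M_\tau$ is finite and, for every $k<|\tau|$, we have $w_n|k=\tau|k$ for almost all $n$ and the sequence $(w_n(k))_n$ rises to $\tau(k)$.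
\medskip

\emph{Case 1: there is $\sigma\in\Lambda^{<\omega}$ with $\mathcal M_\sigma$ infinite and $\mathcal M_{\sigma\alpha}$ finite for all $\alpha\in\Lambda$.} Since $\mathcal M_\sigma=\bigcup_\alpha\mathcal M_{\sigma\alpha}$, infinitely many $\mathcal M_{\sigma\alpha}$ are nonempty. Choose $\alpha_0<\alpha_1<\cdots$ in $\Lambda$ and $a_n\in\mathcal M_{\sigma\alpha_n}$; the $a_n$ are distinct because their addresses are. Let $\alpha^*=\sup_n\alpha_n\in\Lambda$ and $\tau=\sigma\alpha^*$. Then $\mathcal M_\tau$ is finite by the case assumption. All $w_n$ extend $\sigma$. For $k<|\sigma|$ the sequence $(w_n(k))_n$ is constant with value $\tau(k)$, and for $k=|\sigma|$ it is $(\alpha_n)_n$, which rises to $\alpha^*$.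

\emph{Case 2: every $\sigma$ with $\mathcal M_\sigma$ infinite has an extension $\sigma\alpha$ with $\mathcal M_{\sigma\alpha}$ infinite.} Since $\mathcal M_\emptyset=\mathcal M$ is infinite, there is $\tau\in\Lambda^\omega$ with $\mathcal M_{\tau|n}$ infinite for all $n$. Choose distinct $a_n\in\mathcal M_{\tau|n}$. The set $\mathcal M_\tau$ has at most one element, since addresses are distinct. For $n>k$ we have $w_n|k=\tau|k$ and $w_n(k)=\tau(k)$. This proves the claim.

\medskip
Let
\[
\mathcal O=\mathcal M_\tau\cup\bigcup_{k<|\tau|}\mathcal O(\mathcal R_{\tau|k},\tau(k)).
\]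
This is a countable union of families of size less than $\mathfrak b$, so $|\mathcal O|<\mathfrak b$. We check the hypotheses of Lemma~\ref{lem:covers} for the sequence $(a_n)$.

(a) If $o\in\mathcal M_\tau$, then $o=a_n$ for at most one $n$, and $o\cap a_n$ is finite for all other $n$. Let $o\in\mathcal O(\mathcal R_{\tau|k},\tau(k))$. For almost all $n$ we have $w_n|k=\tau|k$, so $a_n$ has $\mathcal R_{\tau|k}$-level $w_n(k)$ by Lemma~\ref{lem:branch}. These levels rise to $\tau(k)$, so $o\cap a_n$ is finite for almost all $n$ by Lemma~\ref{lem:levels}(c).

(b) If $b\in\mathcal M_\tau$, take $o=b$. Otherwise let $k<|\tau|$ be least with $z_b(k)\ne\tau(k)$. Then $z_b|k=\tau|k$, so $b$ has $\mathcal R_{\tau|k}$-level $z_b(k)\neq\tau(k)$, and Lemma~\ref{lem:levels}(b) gives $o\in\mathcal O(\mathcal R_{\tau|k},\tau(k))$ with $b\subseteq^*o$.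

So $\mathcal M$ has a dispersal.
\end{proof}

This completes the proof of Theorem~\ref{thm:A}. The cardinal $\mathfrak b$ was used in two opposite ways. A scale of length $\mathfrak b$ is unbounded, which makes every large set reach cofinally many levels (Lemma~\ref{lem:split}). Its proper initial segments have fewer than $\mathfrak b$ members, which makes the covers few enough for Lemma~\ref{lem:covers}.

\section{A compact example and finite powers}\label{sec:compact}

In $X$ the members of $\mathcal B$ are closed discrete sets. Adding a limit point to each of them makes the space compact and does not disturb the columns.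

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mathcal B$ be as in Theorem~\ref{thm:family}, let $X=X_{J(\mathcal B)}$, and let $\Gamma=\{p_b:b\in\mathcal B\}$ be a set of new points. The family $\mathcal B$ is infinite, since otherwise the large set $D\setminus\bigcup\mathcal B$ would contradict (B2). Let $\Psi=D\cup\Gamma$, with the points of $D$ isolated and with basic neighborhoods $\{p_b\}\cup(b\setminus t)$ of $p_b$, where $t\subseteq D$ is finite. The space $\Psi$ is first countable. It is Hausdorff: for $b\ne b'$ remove the finite set $t=b\cap b'$ from both $b$ and $b'$, and to separate $p_b$ from $d\in D$ remove $t=\{d\}$. Each basic neighborhood of $p_b$ is a convergent sequence with its limit, so $\Psi$ is locally compact.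

Let $K=\Psi\cup\{\infty\}$ be the one-point compactification: $\Psi$ is open in $K$, and the open neighborhoods of $\infty$ are the complements of compact subsets of $\Psi$. Since $\Psi$ is locally compact Hausdorff, $K$ is compact Hausdorff, hence regular and $T_1$. The sets
\[
t\cup\bigcup_{b\in u}\bigl(\{p_b\}\cup b\bigr)\qquad(t\subseteq D\text{ and }u\subseteq\mathcal B\text{ finite})
\]
are compact and open in $\Psi$, and they form a cover of $\Psi$ closed under finite unions. Hence every compact subset of $\Psi$ lies in one of them, and their complements form a base at $\infty$. The traces of these complements on $D$ are the sets $D\setminus(t\cup\bigcup u)$, so the subspace $D\cup\{\infty\}$ of $K$ is $X$. Their traces on $\Gamma$ are the cofinite subsets of $\Gamma$, and $\Gamma$ is discrete, so the subspace $\Gamma\cup\{\infty\}$ is the space $\Gamma^*$ of Example~\ref{ex:alex}.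

The countable set $D$ is dense in $\Psi$, and $\infty\in\overline D$ because $D\notin J(\mathcal B)$; so $K$ is separable. The columns converge to $\infty$ in $K$. If a sequence $S$ converged to $\infty$ in $K$ and met infinitely many columns in an infinite set, then $S\cap D$ would be a large set converging to $\infty$ in $X$, contrary to Theorem~\ref{thm:A}. So $K$ is not $\alpha_3$.

Let $Y$ be $\alpha_4$-$FU$. Apply Lemma~\ref{lem:reduce} with $p=\infty$, $P_1=D$ and $P_2=\Gamma$; the space $K$ is first countable at the points of its open subspace $\Psi$. If $A\subseteq P_i\times Y$ and $(\infty,y)\in\overline A$, then $A$ and $(\infty,y)$ lie in the subspace $X\times Y$ or $\Gamma^*\times Y$ of $K\times Y$. These subspaces are Fr\'echet by Theorem~\ref{thm:A} and Example~\ref{ex:alex}. So $K\times Y$ is Fr\'echet.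
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:powers}]
Let $P$ be $X$ or $K$, and let $Y$ be $\alpha_4$-$FU$. By Proposition~\ref{prop:C} and induction on $m$, using $P^{m+1}\times Y=P\times(P^m\times Y)$, every $P^m\times Y$ is $\alpha_4$-$FU$ and in particular Fr\'echet. So $P^m$ is productively $\alpha_4$-$FU$.

The property $\alpha_3$ passes to subspaces. Let $x\in Z'\subseteq Z$ with $Z$ an $\alpha_3$-space, and let $S_n\subseteq Z'$ converge to $x$. If $S$ converges to $x$ in $Z$ and $S\cap S_n$ is infinite for infinitely many $n$, then $S\cap Z'$ is infinite, converges to $x$ in $Z'$, and has the same intersection with each $S_n$. Since $P^m$ contains a copy of $P$ for $m\ge1$, it is not $\alpha_3$. Finally, $X$ and $K$ are not bisequential by Proposition~\ref{prop:D}.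
\end{proof}

\begin{thebibliography}{9}

\bibitem{vD} van Douwen, \emph{The integers and topology}.

\bibitem{PFS} \emph{Products of Fr\'echet spaces},
\texttt{https://\allowbreak images.google.com/\allowbreak url?q=\allowbreak http://\allowbreak webhome.auburn.edu/\allowbreak \textasciitilde{}gruengf/\allowbreak preprints/\allowbreak frechprodd.pdf\allowbreak \&sa=U\allowbreak \&ved=\allowbreak 2ahUKEwjeqJWtsuOFAxWuMDQI\allowbreak HQg9Am0Qr4kDegQIUhAB\allowbreak \&usg=\allowbreak AOvVaw2H8nS6ViWUA-\allowbreak Z3MylLj5H6}.

\end{thebibliography}
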